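
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Products with at least two representations:\\ a proof of a conjecture of Hamidoune}


\begin{abstract}
For finite subsets $A,B$ of a group, let $N_2(A,B)$ be the set of elements that can be written in at least two ways as $ab$ with $a\in A$, $b\in B$. Hamidoune conjectured that if $|A|,|B|\ge 2$, then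
$|AB|+|N_2(A,B)|\ge 2(|A|+|B|-\max\{2,|H|\})$, where $H$ is a largest subgroup having a coset inside $N_2(A,B)$ (and $H$ is trivial if $N_2(A,B)$ is empty). We prove this for all groups, in a stronger form that holds locally at each element of $N_2(A,B)$. We also characterize the pairs with $|AB|+|N_2(A,B)|<2(|A|+|B|-2)$. The proof is self-contained. It applies a transform that replaces one pair of sets by two, and follows the bipartite graph formed by the uniquely represented products.
\end{abstract}

\section{The question and the results}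

Let $G$ be a group, finite or infinite, abelian or not. For finite sets $A,B\subseteq G$ and $g\in G$ let
\[
r(g)=r_{A,B}(g)=\#\{(a,b)\in A\times B: ab=g\}
\]
be the number of representations of $g$. Then $AB=\{g:r(g)\ge1\}$, and we put $N_2(A,B)=\{g: r(g)\ge 2\}$. The quantity studied in this paper is
\[
\sigma(A,B)=|AB|+|N_2(A,B)|=\sum_{g\in G}\min(2,r(g)),
\]
the number of products when each one is counted with its multiplicity, but at most twice. How small can it be, in terms of $|A|$ and $|B|$?

\paragraph{What the simplest cases give.}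
If $|A|=2$, then $r\le 2$ everywhere, so $\sigma(A,B)=\sum_g r(g)=2|B|=2(|A|+|B|-2)$ in every group. The same value occurs for two intervals $\{0,\dots,p-1\}$ and $\{0,\dots,q-1\}$ in $\mathbb Z$ with $p,q\ge2$: there are $p+q-1$ sums, of which only the smallest and the largest have a single representation, so $\sigma=2(p+q-2)$. One is led to expect the lower bound $2(|A|+|B|-2)$.

Subgroups break this bound. If $A=B=K$ is a subgroup of finite order $k\ge 3$, then $\sigma=2k=2(|A|+|B|-k)$, which is less than $2(|A|+|B|-2)$. The bound can also fail when some products are uniquely represented.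

\begin{example}\label{ex:star}
Let $K$ be a proper subgroup of $G$ of finite order $k\ge3$, let $a_0\in G\setminus K$, and put $A=K\cup\{a_0\}$, $B=K$. Then $AB$ is the disjoint union of $K$ and $a_0K$. Elements of $K$ have $k$ representations and elements of $a_0K$ have one. So $N_2(A,B)=K$ and $\sigma=3k$, which is less than $2(|A|+|B|-2)=4k-2$.
\end{example}

In both cases $N_2(A,B)$ contains a coset of a large subgroup. A theorem of Dicks and Ivanov takes subgroups into account, whether or not they are visible in $N_2(A,B)$: if $|A|,|B|\ge2$, then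
\begin{equation}\label{eq:DI}
|AB|+|N_2(A,B)|\ \ge\ 2\min\bigl(\{|A|+|B|-2\}\cup\{|H|:H\le G,\ |H|\ge3\}\bigr),
\end{equation}
where $H=G$ is allowed. Hamidoune's conjecture, which we take from \cite{PS}, asks instead for an additive correction, determined by the subgroups that are visible in $N_2(A,B)$. We prove it.

\begin{theorem}[Hamidoune's conjecture]\label{thm:main}
Let $A,B$ be finite subsets of a group $G$ with $|A|,|B|\ge2$. Let $H\le G$ be a subgroup of largest order such that $N_2(A,B)$ contains a coset of $H$; here $H=G$ is allowed, and $H=\{1\}$ if $N_2(A,B)=\emptyset$. Then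
\[
|AB|+|N_2(A,B)|\ \ge\ 2\bigl(|A|+|B|-\max\{2,|H|\}\bigr).
\]
\end{theorem}

Since $N_2(A,B)$ is finite, such an $H$ exists and is finite. Left and right cosets give the same value of $|H|$, because $Kc=c(c^{-1}Kc)$.

When the bound $2(|A|+|B|-2)$ fails, the proof finds a subgroup coset through \emph{each} element of $N_2(A,B)$. For a finite set $S\subseteq G$ and $c\in S$, let
\[
\kappa_c(S)=\max\{|K|: K\le G,\ cK\subseteq S\}.
\]

\begin{theorem}[Local form]\label{thm:local}
Let $A,B\subseteq G$ be finite with $|A|,|B|\ge2$ and $N_2=N_2(A,B)\ne\emptyset$. Then for every $c\in N_2$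
\[
\sigma(A,B)\ \ge\ 2\bigl(|A|+|B|-\max\{2,\ \min\{r(c),\kappa_c(N_2)\}\}\bigr).
\]
\end{theorem}

We also determine when the first guess $2(|A|+|B|-2)$ fails.

\begin{theorem}[Characterization]\label{thm:char}
Let $A,B\subseteq G$ be finite with $|A|,|B|\ge2$. Then $\sigma(A,B)<2(|A|+|B|-2)$ if and only if one of the following holds:
\begin{itemize}
\item[\textup{(a)}] $|AB|\le|A|+|B|-3$;
\item[\textup{(b)}] for some $a_0\in A$, with $A_*=A\setminus\{a_0\}$,
\[
2|A_*B|+|a_0B\setminus A_*B|\le 2(|A_*|+|B|)-3;
\]
\item[\textup{(b$'$)}] for some $b_0\in B$, with $B_*=B\setminus\{b_0\}$,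
\[
2|AB_*|+|Ab_0\setminus AB_*|\le 2(|A|+|B_*|)-3.
\]
\end{itemize}
In case \textup{(a)} $N_2(A,B)=AB$; in case \textup{(b)} $N_2(A,B)=A_*B$; in case \textup{(b$'$)} $N_2(A,B)=AB_*$.
\end{theorem}

The hypothesis $|A|,|B|\ge2$ is needed: if $|A|=1$, then $N_2(A,B)=\emptyset$ and $\sigma=|B|$, which is less than $2(|A|+|B|-2)=2(|B|-1)$ as soon as $|B|\ge3$.

\paragraph{Plan of the proof.}
Everything depends on the products with exactly one representation. Each of them singles out a pair $(a,b)$, and we regard these pairs as the edges of a bipartite graph between $A$ and $B$ (Section~\ref{sec:graph}). If there are no edges, or all edges share a vertex as in Example~\ref{ex:star}, then the theorems reduce to a lower bound for a single product set, proved in Section~\ref{sec:onefold}. In the remaining case there are two disjoint edges, and we show that $\sigma\ge2(|A|+|B|-2)$ with no subgroup term. Section~\ref{sec:small} proves this when $|AB|$ is as small as possible, where the idea is easiest to see, and Section~\ref{sec:wide} proves it in general. Both the single product set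 and the case of two disjoint edges are handled by the transform of Section~\ref{sec:transform}. The theorems are deduced in Section~\ref{sec:proofs}.

\section{The graph of uniquely represented products}\label{sec:graph}

From now on $A$ and $B$ are finite nonempty subsets of $G$. Call $g$ a \emph{unique product} of $(A,B)$ if $r(g)=1$, and let $U=U(A,B)$ be the set of unique products. Then
\begin{equation}\label{eq:sigmaU}
N_2(A,B)=AB\setminus U,\qquad \sigma(A,B)=2|AB|-|U|.
\end{equation}
Let $\Gamma(A,B)$ be the bipartite graph with vertex classes $A$ and a disjoint copy of $B$, in which each $c\in U$ gives the edge $(a,b)$ with $ab=c$. Distinct elements of $U$ give distinct edges, so $\Gamma(A,B)$ has $|U|$ edges.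

Call $(A,B)$ \emph{wide} if $\Gamma(A,B)$ has two disjoint edges. In a bipartite graph, a nonempty set of pairwise intersecting edges has a common vertex. Indeed, if $(a,b)$ and $(a,b')$ with $b\ne b'$ are two of its edges, any further edge must contain $a$, since it cannot contain both $b$ and $b'$; two edges that share a vertex of the other class are treated in the same way, and if there is only one edge there is nothing to prove. So exactly one of the following holds:
\begin{itemize}
\item $U=\emptyset$;
\item $U\neq\emptyset$ and all edges of $\Gamma(A,B)$ share a vertex;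
\item $(A,B)$ is wide.
\end{itemize}

\paragraph{Inversion.}
Since $ab=g$ if and only if $b^{-1}a^{-1}=g^{-1}$, replacing $(A,B)$ by $(B^{-1},A^{-1})$ replaces $r(g)$ by $r(g^{-1})$. It exchanges the two classes of the graph and sends $AB$, $U$, $N_2$ to their inverses. It preserves $\sigma$, and it sends cosets to cosets of subgroups of the same order: if $cK\subseteq S$, then $Kc^{-1}=c^{-1}(cKc^{-1})\subseteq S^{-1}$, so $\kappa_{c}(S)=\kappa_{c^{-1}}(S^{-1})$. Hence in a statement that is symmetric in $A$ and $B$ we may choose on which side a given vertex lies.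

\paragraph{Deletion.}
Let $|A|\ge2$, $a\in A$ and $A_1=A\setminus\{a\}$. Deleting $a$ removes exactly one representation of each $g\in aB$ and none of any other element. Hence:
\begin{itemize}
\item[(D1)] $\sigma(A_1,B)=\sigma(A,B)-\#\{g\in aB: r(g)\le2\}$, because $\min(2,r(g))$ drops, by one, exactly for these $g$;
\item[(D2)] $A_1B=AB\setminus\{c\in U:\text{the edge of }c\text{ contains }a\}$, because an element leaves the product set exactly when its only representation uses $a$;
\item[(D3)] if the edge of $c\in U$ does not contain $a$, then $c\in U(A_1,B)$, with the same edge.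
\end{itemize}
The corresponding statements hold for deleting an element of $B$.

\section{A transform that makes two pairs out of one}\label{sec:transform}

We want to change a pair $(A,B)$ without losing control of $|A|+|B|$ or of the product set. Enlarging $A$ to $A\cup Ax$ keeps the products inside $AB$ if $B$ is cut down to $B\cap x^{-1}B$. The sum $|A|+|B|$ may change, but the opposite operation, which shrinks $A$ and enlarges $B$, compensates exactly. So we perform both. For $x\in G$ put
\[
A'=A\cup Ax,\quad B'=B\cap x^{-1}B,\qquad\qquad A''=A\cap Ax^{-1},\quad B''=B\cup xB .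
\]
Write $r',\sigma'$ for the quantities $r,\sigma$ of $(A',B')$, and $r'',\sigma''$ for those of $(A'',B'')$. (If $B'$ or $A''$ is empty, the corresponding product set is empty.) The \emph{deficit} of a pair is
\[
\beta(A,B)=2|A|+2|B|-\sigma(A,B).
\]
Thus $\sigma\ge 2(|A|+|B|-2)$ means $\beta\le4$. Write $\beta',\beta''$ for the deficits of the two new pairs.

\begin{lemma}\label{lem:transform}
Let $x\in G$.
\begin{enumerate}
\item[\textup{(i)}] $|A'|+|A''|=2|A|$ and $|B'|+|B''|=2|B|$.
\item[\textup{(ii)}] $A'B'\subseteq AB$ and $A''B''\subseteq AB$.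
\item[\textup{(iii)}] $r'(g)+r''(g)\le2r(g)$ for all $g$; consequently $\sigma'+\sigma''\le2\sigma(A,B)$ and $\beta'+\beta''\ge2\beta(A,B)$.
\item[\textup{(iv)}] Let $x\ne1$ and let $c=ab$ be a unique product of $(A,B)$, with $a\in A$, $b\in B$. The only possible representations of $c$ in $A'\times B'$ are $(a,b)$ and $(ax,x^{-1}b)$; the only possible ones in $A''\times B''$ are $(a,b)$ and $(ax^{-1},xb)$.
\item[\textup{(v)}] If, in \textup{(iv)}, $ax\in A$ and $xb\in B$, then $r'(c)=r''(c)=1$, with representation $(a,b)$ in both pairs, and $ax^{-1}\notin A$. In particular $A''\ne A$.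
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Right multiplication by $x$ maps $A\cap Ax^{-1}$ onto $Ax\cap A$, so $|A'|+|A''|=|A\cup Ax|+|A\cap Ax|=2|A|$. Left multiplication by $x$ maps $B\cap x^{-1}B$ onto $xB\cap B$, so $|B'|+|B''|=|B\cap xB|+|B\cup xB|=2|B|$.

(ii) Let $a\in A$. If $b\in B'$, then $ab\in AB$ and $(ax)b=a(xb)\in AB$. If $a\in A''$ and $b\in B$, then $ab\in AB$ and $a(xb)=(ax)b\in AB$.

(iii) Fix $g$ and put $S=A$, $T=gB^{-1}$. An element $h$ is the first factor of a representation of $g$ in $A\times B$ exactly when $h\in A$ and $h^{-1}g\in B$, that is, when $h\in P:=S\cap T$. So $r(g)=|P|$. Since $h^{-1}g\in x^{-1}B$ means $h\in gB^{-1}x=Tx$, the first factors of the representations of $g$ in $A'\times B'$ form the set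
\[
M'=(S\cup Sx)\cap T\cap Tx .
\]
Similarly, $h^{-1}g\in xB$ means $h\in Tx^{-1}$, so the first factors in $A''\times B''$ form the set $(S\cap Sx^{-1})\cap(T\cup Tx^{-1})$. Multiplying this set on the right by $x$ we obtain
\[
M''=S\cap Sx\cap(T\cup Tx).
\]
Hence $r'(g)=|M'|$ and $r''(g)=|M''|$. Now both $M'$ and $M''$ are contained in $(S\cap T)\cup(Sx\cap Tx)=P\cup Px$, and $M'\cap M''=S\cap Sx\cap T\cap Tx=P\cap Px$. Therefore
\[
r'(g)+r''(g)=|M'\cup M''|+|M'\cap M''|\le|P\cup Px|+|P\cap Px|=2|P|=2r(g).
\]
It follows that $\min(2,r'(g))+\min(2,r''(g))\le2\min(2,r(g))$: if $r(g)\le1$, use the inequality just proved; if $r(g)\ge2$, the right side is $4$. Summing over $g$ gives $\sigma'+\sigma''\le2\sigma(A,B)$, and (i) turns this into $\beta'+\beta''\ge2\beta(A,B)$.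

(iv) Use the notation of (iii) with $g=c$. Now $P=\{a\}$ and $Px=\{ax\}$, and $a\ne ax$. So $M'$ and $M''$ are \emph{disjoint} subsets of $\{a,ax\}$. The elements $a$, $ax$ of $M'$ would be the first factors of the representations $(a,b)$, $(ax,x^{-1}b)$. The elements $ax$, $a$ of $M''$, after multiplication on the right by $x^{-1}$, would be the first factors of the representations $(a,b)$, $(ax^{-1},xb)$.

(v) Since $xb\in B$, we have $b\in B'$, and $(a,b)\in A'\times B'$ represents $c$; so $a\in M'$. Since $ax\in A$, we have $a\in A''$, and $(a,b)\in A''\times B''$ represents $c$; so $ax\in M''$. As $M'$ and $M''$ are disjoint subsets of $\{a,ax\}$, we get $M'=\{a\}$ and $M''=\{ax\}$. This is the first claim. If $ax^{-1}$ were in $A$, then $(ax^{-1})(xb)$ would be a second representation of $c$ in $A\times B$. If $A''=A$, then $A\subseteq Ax^{-1}$, so $Ax^{-1}=A$ by finiteness and $ax^{-1}\in A$, which we have excluded.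
\end{proof}

\paragraph{Which $x$ to use.}
To keep a chosen representation $c=a_1b_1$ alive in both new pairs we need $a_1\in A''$ and $b_1\in B'$, that is, $x$ must belong to
\[
X(a_1,b_1)=\{x\in G: a_1x\in A,\ xb_1\in B\}.
\]
This set always contains $1$. It has many elements whenever $AB$ is small: the map $x\mapsto a_1xb_1$ is a bijection from $X(a_1,b_1)$ onto $a_1B\cap Ab_1$, because $a_1xb_1\in a_1B$ means $xb_1\in B$ and $a_1xb_1\in Ab_1$ means $a_1x\in A$. Hence
\begin{equation}\label{eq:X}
|a_1B\cup Ab_1|=|A|+|B|-|X(a_1,b_1)|,
\end{equation}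
and the left side is at most $|AB|$.

\section{A lower bound for one product set}\label{sec:onefold}

\begin{lemma}\label{lem:onefold}
Let $A,B$ be finite and nonempty, and let $c\in AB$. Then
\[
|AB|\ge|A|+|B|-\min\{r(c),\kappa_c(AB)\}.
\]
In particular, if $(A,B)$ has a unique product, then $|AB|\ge|A|+|B|-1$.
\end{lemma}

The reason is as follows. If $c=a_1b_1$ and the bound fails, then by \eqref{eq:X} there are many $x\in X(a_1,b_1)$ to transform with. A suitably extremal counterexample cannot be changed by any of these transforms. Then $A$ and $B$ are invariant under the group generated by $X(a_1,b_1)$, and this group supplies both the representations of $c$ and the coset through $c$.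

\begin{proof}
Fix $c$. For pairs with $c\in AB$ put
\[
\lambda(A,B)=\min\{r(c),\kappa_c(AB)\},\qquad \varphi(A,B)=|A|+|B|-|AB|-\lambda(A,B).
\]
Suppose that $\varphi>0$ for some pair, and let $N_0$ be the size of its product set. Let $\mathcal K$ be the class of all pairs with $c\in AB$ and $|AB|\le N_0$. On $\mathcal K$ we have $|A|,|B|\le N_0$, so $\varphi\le2N_0$ is bounded. Choose $(A,B)\in\mathcal K$ with $\varphi$ maximal, then with $|A|$ minimal, then with $|B|$ minimal. In particular $\varphi(A,B)>0$. Write $\varphi,\lambda$ for the values at this pair, and $\varphi',\lambda'$ and $\varphi'',\lambda''$ for those at its transforms. Choose a representation $c=a_1b_1$ and let $X=X(a_1,b_1)$. By \eqref{eq:X},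
\[
|X|\ge|A|+|B|-|AB|=\varphi+\lambda>\lambda .
\]

Let $x\in X$. Then $a_1\in A'\cap A''$ and $b_1\in B'\cap B''$, so $c\in A'B'\cap A''B''$. By Lemma~\ref{lem:transform}(ii) both transformed pairs lie in $\mathcal K$, and $\kappa_c(A'B')$ and $\kappa_c(A''B'')$ are at most $\kappa_c(AB)$. Together with $r'(c)+r''(c)\le2r(c)$ this gives $\lambda'+\lambda''\le2\lambda$. With (i) and (ii) of the same lemma we obtain $\varphi'+\varphi''\ge2\varphi$, and maximality gives $\varphi'=\varphi''=\varphi$. Now $A''\subseteq A$ and $|A|$ is minimal, so $A''=A$. Thus $A\subseteq Ax^{-1}$, and so $Ax=A$ by finiteness. Then $A'=A$; since $B'\subseteq B$ and $|B|$ is minimal for this value of $|A|$, also $B'=B$, that is, $xB=B$.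

This holds for all $x\in X$. Let $Q=\langle X\rangle$. Then $AQ=A$ and $QB=B$, and $Q$ is finite because $a_1Q\subseteq A$. The pairs $(a_1q,q^{-1}b_1)\in A\times B$ with $q\in Q$ show that $r(c)\ge|Q|$. The inclusion $c\,(b_1^{-1}Qb_1)=a_1Qb_1\subseteq AB$ shows that $\kappa_c(AB)\ge|Q|$. Hence $\lambda\ge|Q|\ge|X|>\lambda$, a contradiction.
\end{proof}

\section{Wide pairs: the case of the smallest product set}\label{sec:small}

Let $(A,B)$ be wide. Since it has a unique product, $|AB|\ge|A|+|B|-1$ by Lemma~\ref{lem:onefold}. We first treat the case of equality. Then $\beta(A,B)=2+|U|$ by \eqref{eq:sigmaU}, so the desired bound $\beta\le4$ says $|U|\le2$. Thus we must exclude three unique products. The idea is that a suitable transform keeps all unique products unique in \emph{both} new pairs, while $A''$ is strictly smaller than $A$; this allows a descent. The only difficulty is to see that the new pairs are again wide, and this is where a third unique product helps.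

\begin{lemma}\label{lem:staywide}
Let $(a_1,b_1),(a_2,b_2),(a_3,b_3)$ be pairwise disjoint edges of $\Gamma(A,B)$, and put $c_i=a_ib_i$. Let $x\in X(a_1,b_1)$, $x\ne1$, and suppose that $r'(c_i)=r''(c_i)=1$ for $i=2,3$. Then $(A',B')$ and $(A'',B'')$ are both wide.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:transform}(v), $c_1$ is a unique product of both new pairs, with edge $(a_1,b_1)$. Suppose that $(A'',B'')$ is not wide. Then the edges of $c_1,c_2,c_3$ in $\Gamma(A'',B'')$ share a vertex, which is $a_1$ or $b_1$. By Lemma~\ref{lem:transform}(iv), for $i=2,3$ the edge of $c_i$ is $(a_i,b_i)$ or $(a_ix^{-1},xb_i)$. If the common vertex is $a_1$, then, since $a_2,a_3\ne a_1$, we must have $a_2x^{-1}=a_1=a_3x^{-1}$, contrary to $a_2\ne a_3$. If it is $b_1$, then, since $b_2,b_3\ne b_1$, we must have $xb_2=b_1=xb_3$, contrary to $b_2\ne b_3$. So $(A'',B'')$ is wide.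

In $\Gamma(A',B')$ the edge of $c_i$ is $(a_i,b_i)$ or $(a_ix,x^{-1}b_i)$. A common vertex $a_1$ would force $a_2x=a_1=a_3x$, and a common vertex $b_1$ would force $x^{-1}b_2=b_1=x^{-1}b_3$. Both are impossible, so $(A',B')$ is wide.
\end{proof}

\begin{example}\label{ex:two}
Two disjoint edges are not enough for the conclusion of Lemma~\ref{lem:staywide}. In $\mathbb Z$ (written additively, with identity $0$) let $A=\{0,1,2\}$, $B=\{0,1\}$. The unique products are $0=0+0$ and $3=2+1$, so the pair is wide. Here $X(0,0)=A\cap B=\{0,1\}$, and $x=1$ gives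
\[
A'=\{0,1,2,3\},\ B'=\{0\},\qquad A''=\{0,1\},\ B''=\{0,1,2\}.
\]
Both product sets are again $\{0,1,2,3\}$, and $0$ and $3$ are unique products of both pairs. But in the first pair their edges $(0,0)$ and $(3,0)$ share the vertex $0\in B'$, and $(A',B')$ is not wide.
\end{example}

\begin{proposition}\label{prop:small}
Let $(A,B)$ be wide with $|AB|=|A|+|B|-1$. Then $(A,B)$ has exactly two unique products.
\end{proposition}

\begin{proof}
Wideness gives $|U|\ge2$. Suppose that there are wide pairs with $|AB|=|A|+|B|-1$ and $|U|\ge3$, and take one with $|A|$ minimal.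

\emph{$\Gamma(A,B)$ is a matching.} Let $a\in A$ have degree $d$. By wideness some edge misses $a$, so by (D3) the pair $(A\setminus\{a\},B)$ has a unique product. By (D2) and Lemma~\ref{lem:onefold},
\[
|AB|-d=|(A\setminus\{a\})B|\ge(|A|-1)+|B|-1=|AB|-1,
\]
so $d\le1$. Deleting an element of $B$ gives the same for the vertices in $B$. Let the edges be $(a_1,b_1),\dots,(a_s,b_s)$, with $s\ge3$, and put $c_i=a_ib_i$.

\emph{There is $x\in X(a_1,b_1)$ with $x\ne1$.} For $i\ge2$ the only representation of $c_i$ is $(a_i,b_i)$ with $a_i\ne a_1$ and $b_i\ne b_1$, so $c_i\notin a_1B\cup Ab_1$. By \eqref{eq:X},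
\[
|A|+|B|-1=|AB|\ge|A|+|B|-|X(a_1,b_1)|+s-1,
\]
so $|X(a_1,b_1)|\ge s\ge3$.

\emph{The transform.} Use such an $x$. By Lemma~\ref{lem:transform}(v), $c_1$ is a unique product of both new pairs. So Lemma~\ref{lem:onefold} gives $|A'B'|\ge|A'|+|B'|-1$ and $|A''B''|\ge|A''|+|B''|-1$. The right sides add up to $2|A|+2|B|-2=2|AB|$, while both product sets lie in $AB$. Hence both equal $AB$ and both inequalities are equalities. So each $c_i$ is represented in both pairs. Since $r'(c_i)+r''(c_i)\le2$, each $c_i$ is a unique product of both. By Lemma~\ref{lem:staywide}, $(A'',B'')$ is wide. It satisfies $|A''B''|=|A''|+|B''|-1$ and has at least $s\ge3$ unique products. But $A''\subsetneq A$ by Lemma~\ref{lem:transform}(v), contrary to the minimality of $|A|$.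
\end{proof}

\section{Wide pairs in general}\label{sec:wide}

\begin{proposition}\label{prop:wide}
If $(A,B)$ is wide, then $\sigma(A,B)\ge2(|A|+|B|-2)$.
\end{proposition}

Write $|AB|=|A|+|B|-1+e$; for wide pairs $e\ge0$ by Lemma~\ref{lem:onefold}. Proposition~\ref{prop:small} is the case $e=0$, and its proof is only a model for what follows. When $e>0$, three points need a new argument.
\begin{itemize}
\item The graph $\Gamma$ need not be a matching. We therefore choose a counterexample of \emph{maximal deficit} and then of smallest size. Deleting a vertex of degree at least $2$ does not lower the deficit, and we show that it preserves wideness; so the chosen pair has no such vertex.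
\item The product sets of the new pairs may be smaller than $AB$, and unique products may be lost. But a counterexample whose graph is a matching has at least $2e+3$ unique products, and at most $2e$ of them are lost. So at least three survive, which is what Lemma~\ref{lem:staywide} requires.
\item We control only the sum $\beta'+\beta''\ge2\beta$. So both new pairs must be compared with $(A,B)$, and for this both have to be wide.
\end{itemize}

\begin{proof}
Suppose that the proposition fails. Then some wide pair has $\beta\ge5$; let $N_0$ be the size of its product set. Let $\mathcal C$ be the class of all wide pairs with $|AB|\le N_0$ and $\beta\ge5$. On $\mathcal C$ we have $\beta\le2|A|+2|B|\le4N_0$, so $\beta$ is bounded. Choose $(A,B)\in\mathcal C$ with $\beta=\beta(A,B)$ maximal, then with $|A|+|B|$ minimal, then with $|A|$ minimal. Write $\Gamma=\Gamma(A,B)$ and $U=U(A,B)$.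

\medskip
\emph{Step 1: for every vertex $v$ of $\Gamma$, there are two disjoint edges that do not contain $v$.}
This ensures that the pair remains wide when any single element is deleted. By wideness, some edge misses $v$. If the claim fails, the edges missing $v$ share a vertex $w$, so every edge contains $v$ or $w$. Hence one of $v,w$ has degree $d\ge|U|/2$; and $d<|U|$, again by wideness. By inversion we may assume that this vertex is some $a\in A$, since we shall only derive $\beta\le4$, which is a symmetric statement. Let $A_1=A\setminus\{a\}$. By (D2), $|A_1B|=|AB|-d$. Since $d<|U|$, some edge misses $a$, and by (D3) $(A_1,B)$ has a unique product. Lemma~\ref{lem:onefold} gives $|AB|-d\ge(|A|-1)+|B|-1$. Hence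
\[
\sigma(A,B)=2|AB|-|U|\ge2(|A|+|B|-2)+2d-|U|\ge2(|A|+|B|-2),
\]
that is, $\beta\le4$, a contradiction.

\medskip
\emph{Step 2: $\Gamma$ is a matching with at least three edges.}
Let $a\in A$ and let $d=\#\{g\in aB:r(g)\le2\}$, which is at least the degree of $a$ in $\Gamma$. By Step~1 and (D3) the pair $(A\setminus\{a\},B)$ is wide, and its product set has at most $N_0$ elements. By (D1) its deficit is
\[
2(|A|-1)+2|B|-(\sigma(A,B)-d)=\beta-2+d .
\]
If $d\ge2$, this pair would lie in $\mathcal C$, with deficit at least $\beta$ and smaller size sum, contrary to the choice of $(A,B)$. So $d\le1$, and $a$ has degree at most $1$. Deleting an element of $B$ we get the same for the vertices in $B$. So $\Gamma$ is a matching. Taking for $v$ an endpoint of some edge, Step~1 gives two further edges. Let the edges be $(a_1,b_1),\dots,(a_s,b_s)$, where $s=|U|\ge3$, and put $c_i=a_ib_i$.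

\medskip
\emph{Step 3: there is $x\in X(a_1,b_1)$ with $x\ne1$.}
With $|AB|=|A|+|B|-1+e$ as above, $\sigma(A,B)=2|AB|-s$ gives $\beta=2+s-2e$, and $\beta\ge5$ becomes
\begin{equation}\label{eq:budget}
2e\le s-3 .
\end{equation}
As in the proof of Proposition~\ref{prop:small}, $c_2,\dots,c_s\notin a_1B\cup Ab_1$, because $\Gamma$ is a matching and these elements are unique products. So \eqref{eq:X} gives $|AB|\ge|A|+|B|-|X(a_1,b_1)|+s-1$, that is,
\[
|X(a_1,b_1)|\ge s-e\ge\frac{s+3}2\ge3 .
\]
Fix $x\in X(a_1,b_1)$ with $x\ne1$ and apply the transform with this $x$.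

\medskip
\emph{Step 4: both new pairs are wide.}
By Lemma~\ref{lem:transform}(v), $c_1$ is a unique product of both new pairs. By Lemma~\ref{lem:onefold}, $|A'B'|\ge|A'|+|B'|-1$ and $|A''B''|\ge|A''|+|B''|-1$. With Lemma~\ref{lem:transform}(i),(ii) this gives
\[
|AB\setminus A'B'|+|AB\setminus A''B''|\le2|AB|-(2|A|+2|B|-2)=2e .
\]
Let $2\le i\le s$. Since $r'(c_i)+r''(c_i)\le2$, either $r'(c_i)=r''(c_i)=1$, or $c_i$ is missing from $A'B'$ or from $A''B''$. The latter happens for at most $2e\le s-3$ of the $s-1$ indices, by \eqref{eq:budget}. So there are at least two indices $i\ge2$ with $r'(c_i)=r''(c_i)=1$. Lemma~\ref{lem:staywide}, applied to $(a_1,b_1)$ and the edges of two such indices, shows that both new pairs are wide.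

\medskip
\emph{Step 5: conclusion.}
Both new pairs are wide, with product sets of size at most $N_0$. So each of $\beta',\beta''$ is either less than $5$, or belongs to a pair in $\mathcal C$ and is at most $\beta$; in both cases it is at most $\beta$. Since $\beta'+\beta''\ge2\beta$ by Lemma~\ref{lem:transform}(iii), $\beta'=\beta''=\beta$ and both pairs lie in $\mathcal C$. By the choice of $(A,B)$ each has size sum at least $|A|+|B|$. The two size sums add up to $2(|A|+|B|)$, so each equals $|A|+|B|$. By the minimality of $|A|$ we get $|A''|\ge|A|$, hence $A''=A$. This contradicts Lemma~\ref{lem:transform}(v).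
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Let $|A|,|B|\ge2$, $U=U(A,B)$, $N_2=N_2(A,B)$. If $N_2=\emptyset$, then every pair in $A\times B$ is an edge of $\Gamma(A,B)$; since $|A|,|B|\ge2$, the pair $(A,B)$ is then wide.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $c\in N_2$ and $m=\min\{r(c),\kappa_c(N_2)\}$. We show that $\sigma$ is at least $2(|A|+|B|-2)$ or at least $2(|A|+|B|-m)$, in each of the three cases of Section~\ref{sec:graph}.

\emph{$(A,B)$ is wide.} Then $\sigma\ge2(|A|+|B|-2)$ by Proposition~\ref{prop:wide}.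

\emph{$U=\emptyset$.} Then $N_2=AB$ and $\sigma=2|AB|\ge2(|A|+|B|-m)$ by Lemma~\ref{lem:onefold}.

\emph{$U\ne\emptyset$ and all edges share a vertex.} By inversion we may assume that the vertex is $a_0\in A$. Let $A_*=A\setminus\{a_0\}$, which is nonempty because $|A|\ge2$. All unique products have edges through $a_0$, so (D2) gives
\begin{equation}\label{eq:N2}
A_*B=AB\setminus U=N_2,\qquad \sigma=|AB|+|N_2|=2|A_*B|+|U|.
\end{equation}
If $|U|=1$, then $|AB|\ge|A|+|B|-1$ by Lemma~\ref{lem:onefold}, and
\[
\sigma=2|AB|-1\ge2(|A|+|B|)-3>2(|A|+|B|-2).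
\]
If $|U|\ge2$, we apply Lemma~\ref{lem:onefold} to $(A_*,B)$ and $c\in N_2=A_*B$. Passing from $A$ to $A_*$ costs $2$ in the bound, and the unique products make up for it: since $r_{A_*,B}(c)\le r(c)$, the lemma gives $|A_*B|\ge|A|-1+|B|-m$, and
\[
\sigma\ge2(|A|+|B|-m)-2+|U|\ge2(|A|+|B|-m).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $N_2=\emptyset$, then $(A,B)$ is wide and $\sigma\ge2(|A|+|B|-2)$ by Proposition~\ref{prop:wide}. If $N_2\ne\emptyset$, choose any $c\in N_2$. Then $\kappa_c(N_2)\le|H|$ by the definition of $H$, and Theorem~\ref{thm:local} gives the claim.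
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Suppose that $\sigma<2(|A|+|B|-2)$, that is, $\sigma\le2(|A|+|B|)-5$. By Proposition~\ref{prop:wide}, $(A,B)$ is not wide. If $U=\emptyset$, then $\sigma=2|AB|$, so $|AB|\le|A|+|B|-3$, which is (a). Otherwise all edges share a vertex. If it is $a_0\in A$, then \eqref{eq:N2} holds with $A_*=A\setminus\{a_0\}$. Since $AB=A_*B\cup a_0B$, we get $U=AB\setminus A_*B=a_0B\setminus A_*B$ and
\[
2|A_*B|+|a_0B\setminus A_*B|=\sigma\le2(|A|+|B|)-5=2(|A_*|+|B|)-3,
\]
which is (b). If the vertex is in $B$, inversion gives (b$'$).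

Conversely, suppose that (a) holds. Lemma~\ref{lem:onefold} gives $r(c)\ge3$ for all $c\in AB$. So $N_2=AB$ and $\sigma=2|AB|\le2(|A|+|B|)-6<2(|A|+|B|-2)$.

Suppose that (b) holds. Then $2|A_*B|\le2(|A_*|+|B|)-3$, so $|A_*B|\le|A_*|+|B|-2$. Lemma~\ref{lem:onefold} for $(A_*,B)$ shows that every element of $A_*B$ has at least two representations in $A_*\times B$. Elements of $a_0B\setminus A_*B$ have exactly one representation in $A\times B$. Hence $N_2=A_*B$ and
\[
\sigma=2|A_*B|+|a_0B\setminus A_*B|\le2(|A_*|+|B|)-3=2(|A|+|B|)-5<2(|A|+|B|-2).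
\]
Case (b$'$) follows by inversion.
\end{proof}

The condition of wideness in Proposition~\ref{prop:wide} cannot be dropped: Example~\ref{ex:star} is an instance of (b) with $A_*=K$, where $2|A_*B|+|a_0B\setminus A_*B|=3k\le4k-3$.

\section{Consequences and sharpness}

\begin{corollary}
Let $|A|,|B|\ge2$, let $m\ge2$ be an integer, and suppose that $\sigma(A,B)<2(|A|+|B|-m)$. Then $N_2=N_2(A,B)\neq\emptyset$, and every $c\in N_2$ satisfies $r(c)\ge m+1$ and lies in a coset, contained in $N_2$, of a subgroup of order at least $m+1$. Moreover there are $A_*\subseteq A$ and $B_*\subseteq B$ with $|A\setminus A_*|+|B\setminus B_*|\le1$ and $A_*B_*=N_2$.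
\end{corollary}

\begin{proof}
If $N_2=\emptyset$, Theorem~\ref{thm:main} would give $\sigma\ge2(|A|+|B|-2)\ge2(|A|+|B|-m)$. So $N_2\ne\emptyset$. For $c\in N_2$, Theorem~\ref{thm:local} yields $\max\{2,\min\{r(c),\kappa_c(N_2)\}\}>m\ge2$, so $r(c)\ge m+1$ and $\kappa_c(N_2)\ge m+1$. Since $\sigma<2(|A|+|B|-2)$, the last statement follows from the description of $N_2$ in Theorem~\ref{thm:char}.
\end{proof}

\begin{corollary}
The Dicks--Ivanov inequality \eqref{eq:DI} holds whenever $|A|,|B|\ge2$.
\end{corollary}

\begin{proof}
Let $H$ be as in Theorem~\ref{thm:main}. If $|H|\le2$, then $\sigma\ge2(|A|+|B|-2)$. If $|H|\ge3$, then $N_2(A,B)$ contains a coset of $H$, so $\sigma\ge2|N_2(A,B)|\ge2|H|$.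
\end{proof}

\begin{remark}[Sharpness]
Both terms of $\max\{2,|H|\}$ are needed. The intervals in $\mathbb Z$ considered in the introduction have $\sigma=2(|A|+|B|-2)$, and $|H|=1$ because $\mathbb Z$ has no nontrivial finite subgroup. So the constant $2$ cannot be lowered. For the other term let $K$ be a finite group of order $k\ge2$, let $p,q\ge1$, and take
\[
A=\{0,\dots,p-1\}\times K,\qquad B=\{0,\dots,q-1\}\times K
\]
in $\mathbb Z\times K$. Every element of $AB=\{0,\dots,p+q-2\}\times K$ has at least $k\ge2$ representations, so $N_2(A,B)=AB$. This set contains a coset of $\{0\}\times K$. A subgroup with a coset in it is finite, so its projection to $\mathbb Z$ is trivial and it is contained in $\{0\}\times K$. Hence $|H|=k$ and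
\[
\sigma=2(p+q-1)k=2(pk+qk-k)=2(|A|+|B|-|H|).
\]
Thus equality occurs in Theorem~\ref{thm:main} for every value $|H|\ge2$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{PS} \emph{Problem Session} (as printed: PROBLEM SESSION), \url{https://gapcomb.upc.edu/en/seminar-en/copy_of_ProblemSessionCampelles2019.pdf}.
\end{thebibliography}

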